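# Discreteness of $\lambda$-closures, strong PV numbers, and integer polynomials on the unit interval

## 1. Three closures computed by hand

Put two marks on the real line, at $0$ and at $1$. From marks $x,y$ already present we may make the new mark $2x-y$, the reflection of $y$ in $x$. Since $2(n+1)-n=n+2$ and $2n-(n+1)=n-1$, two neighboring integers produce the next integer on either side. So we obtain all of $\mathbb Z$, and nothing else, because $2x-y$ is an integer when $x,y$ are.

Change the rule to $\tfrac32x-\tfrac12y$. With $x=0$ the rule reads $y\mapsto-\tfrac12y$. Starting from $y=1$ we get all the points $(-\tfrac12)^k$, which pile up at $0$.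

Now take $\lambda=\frac{3+\sqrt5}2\approx2.618$ and the rule $\lambda x+(1-\lambda)y$. Here $\lambda^2=3\lambda-1$, so all marks lie in $\mathbb Z[\lambda]=\{a+b\lambda: a,b\in\mathbb Z\}$, which is dense in $\mathbb R$. One might expect accumulation. But look at the other root $\lambda'=\frac{3-\sqrt5}2\approx0.382$ of $x^2-3x+1$, and write $(a+b\lambda)'=a+b\lambda'$. This conjugation is a ring homomorphism, so
$$(\lambda x+(1-\lambda)y)'=\lambda'x'+(1-\lambda')y',$$
which is a convex combination of $x'$ and $y'$, because $0<\lambda'<1$. Since $0'=0$ and $1'=1$, every mark $x$ has $x'\in[0,1]$. If $x\ne y$ are marks and $x-y=a+b\lambda$, then $(x-y)(x'-y')=a^2+3ab+b^2$ is an integer. It is nonzero, since conjugation is injective. Therefore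
$$1\le|x-y|\,|x'-y'|\le|x-y|.$$
No two marks are closer than $1$.

So the arithmetic of $\lambda$ decides whether the marks pile up. We want to know exactly how.

**Definition ($\lambda$-closure).** For $\lambda\in\mathbb C$, $Q_\lambda$ is the smallest subset of $\mathbb C$ that contains $0$ and $1$ and is closed under $(x,y)\mapsto\lambda x+(1-\lambda)y$.

**Definition (discrete).** A set $S\subseteq\mathbb C$ is discrete if it has no accumulation point in $\mathbb C$; equivalently, every bounded region contains only finitely many points of $S$.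

In this sense $\{1/n:n\ge1\}$ is not discrete. We have just seen that $Q_2=\mathbb Z$ is discrete, $Q_{3/2}$ is not, and $Q_\lambda$ for $\lambda=\frac{3+\sqrt5}2$ is.

**Definition (strong PV number).** A number $\lambda\in\mathbb C$ is a strong PV number (sPV) if it is an algebraic integer and every Galois conjugate of $\lambda$ other than $\lambda$ and $\overline\lambda$ is real and lies in the open interval $(0,1)$.

Every rational integer is sPV, since there is no other conjugate. So is $i$, and so is $\frac{3+\sqrt5}2$. The golden ratio $\frac{1+\sqrt5}2$ is not, because its conjugate $\frac{1-\sqrt5}2$ is negative. The number $\frac32$ is not, because it is not an algebraic integer.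

Conjecture 2.1 of "Fixed-Parameter Extrapolation and Aperiodic Order: Open Problems" (http://mathcs.clarku.edu/~fgreen/papers/sigactopen.pdf) says that $Q_\lambda$ is discrete if and only if $\lambda$ is a strong PV number. These notes prove it.

**Theorem 1.** $Q_\lambda$ is discrete if and only if $\lambda$ is a strong PV number.

Equivalently, if $\mathcal D$ is the set of all $\lambda\in\mathbb C$ with $Q_\lambda$ discrete, then $\mathcal D$ is exactly the set of strong PV numbers. The proof is self-contained up to textbook facts.

## 2. Affine copies, small elements, and a cubic that resists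

The computation with $\frac{3+\sqrt5}2$ suggests how to prove that sPV numbers give discrete closures. The other direction is harder: when $\lambda$ is not sPV, we must produce accumulation. Here is the natural first attempt.

If $a,b\in Q_\lambda$, the map $h(t)=a+(b-a)t$ satisfies $h(\lambda x+(1-\lambda)y)=\lambda h(x)+(1-\lambda)h(y)$. So $h^{-1}(Q_\lambda)$ contains $0$ and $1$ and is closed under the operation, hence contains $Q_\lambda$. That is,
$$a+(b-a)\,Q_\lambda\subseteq Q_\lambda\qquad(a,b\in Q_\lambda).\tag{1}$$
With $a=0$ we see that $Q_\lambda$ is closed under multiplication. So one element $b\in Q_\lambda$ with $0<|b|<1$ suffices for non-discreteness: its powers are distinct elements of $Q_\lambda$ that tend to $0$.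

The elements at hand are $\lambda$ (take $x=1,y=0$) and $1-\lambda$ (take $x=0,y=1$). So if $\lambda\neq0,1$ and $|\lambda|<1$ or $|1-\lambda|<1$, then $Q_\lambda$ is not discrete. This handles $\frac32$, $\sqrt2$ and the golden ratio.

It says nothing about $\lambda=1+\sqrt2$, where $|1-\lambda|=\sqrt2$. There one can still succeed with a trick. The operation is $x+\sqrt2(x-y)$. We have $1+\sqrt2\in Q_\lambda$, and then $x=1$, $y=1+\sqrt2$ gives $1-2=-1\in Q_\lambda$. By (1) with $(a,b)=(0,-1)$ and with $(a,b)=(1,0)$, we get $-Q_\lambda\subseteq Q_\lambda$ and $1-Q_\lambda\subseteq Q_\lambda$; hence $Q_\lambda\pm1\subseteq Q_\lambda$. Since $-\sqrt2=1-\lambda\in Q_\lambda$, also $\sqrt2\in Q_\lambda$ and $\sqrt2-1\in Q_\lambda$. By (1) with $(a,b)=(\sqrt2,\sqrt2-1)$ we get $\sqrt2-Q_\lambda\subseteq Q_\lambda$, so $Q_\lambda\pm\sqrt2\subseteq Q_\lambda$. Therefore $Q_{1+\sqrt2}=\mathbb Z[\sqrt2]$, which is dense in $\mathbb R$.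

The trick rests on $-1\in Q_\lambda$. It breaks down as soon as $\lambda$ has a conjugate $\tau\in(0,1)$: exactly as in Section 1, the $\tau$-conjugates of elements of $Q_\lambda$ lie in $[0,1]$, so $-1\notin Q_\lambda$. A concrete case is
$$m(x)=x^3-4x^2+x+1.$$
The values $m(-1)=-5$, $m(0)=1$, $m(1)=-1$, $m(3)=-5$, $m(4)=5$ show that it has roots $\mu\in(-1,0)$, $\tau\in(0,1)$ and $\lambda\in(3,4)$. It is irreducible, since $\pm1$ are not roots. So $\lambda$ is not sPV, because of $\mu$. All products $\lambda^j(1-\lambda)^k$ have absolute value at least $1$, and $-1\notin Q_\lambda$.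

There are small elements in $\mathbb Z[\lambda]$ that look plausible. Take $\alpha=(\lambda-1)(\lambda-4)$. From $\lambda^2(\lambda-4)=-(\lambda+1)$ we get $\alpha=-1+\lambda^{-2}$, so $0<|\alpha|<1$. Its $\tau$-conjugate is $-1+\tau^{-2}$. Since $m(0.71)=0.0515\ldots>0>m(1)$ and $\tau$ is the only root in $(0,1)$, we have $0.71<\tau<1$, hence $\frac12<\tau^2<1$ and $-1+\tau^{-2}\in(0,1)$. So the one obstruction we know does not exclude $\alpha$. But is $\alpha$ in $Q_\lambda$? Nothing so far decides it.

This is the exact point where the approach stops. When $\lambda$ has a conjugate that is too many, small elements of $\mathbb Z[\lambda]$ with prescribed conjugates in $(0,1)$ are easy to find by the pigeonhole principle. What is missing is a way to recognize elements of $Q_\lambda$. Theorem 3 below supplies it.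

## 3. Notation and the three theorems

Throughout, $I=[0,1]$, $\|\cdot\|$ is the sup norm on $I$, and $w(x)=x(1-x)$, so that $\|w\|=\frac14$.

**Definition (the polynomials $\mathcal Q$).** $\mathcal Q\subset\mathbb Z[x]$ is the smallest set of polynomials that contains $0,1$ and is closed under $(f,g)\mapsto xf+(1-x)g$.

For example $x=x\cdot1+(1-x)\cdot0$ and $1-x$ are in $\mathcal Q$, hence so is $2x(1-x)=x(1-x)+(1-x)x$. Evaluation at $\lambda$ is a ring homomorphism, so
$$Q_\lambda=\{f(\lambda):f\in\mathcal Q\}.\tag{2}$$

For $\lambda\notin[0,1]$ put $F=\mathbb R$ if $\lambda\in\mathbb R$ and $F=\mathbb C$ otherwise; then $Q_\lambda\subset F$.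

For an algebraic integer $\lambda$ of degree $d$, let $m\in\mathbb Z[x]$ be its monic minimal polynomial; it has $d$ distinct roots, the conjugates of $\lambda$. Let $S$ be the set of roots of $m$ in $(0,1)$. If $g\in\mathbb Z[x]$ and $g(\lambda)=0$, division with remainder by the monic polynomial $m$ stays in $\mathbb Z[x]$ and leaves a remainder of degree $<d$ that vanishes at $\lambda$, so is $0$; hence $g\in m\mathbb Z[x]$. Consequently, for $\alpha=g(\lambda)\in\mathbb Z[\lambda]$ and a root $\tau$ of $m$, the number $\alpha^{(\tau)}=g(\tau)$ is well defined. It is nonzero if $\alpha\ne0$, since $m$ is also the minimal polynomial of $\tau$. The norm $\prod_\tau\alpha^{(\tau)}$ over all roots of $m$ is a symmetric integer polynomial in the roots of a monic integer polynomial, so it is a rational integer, and it is nonzero if $\alpha\neq0$.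

**Definition (Delone sets).** A set $X\subseteq F$ is uniformly discrete if there is $\rho>0$ such that distinct points of $X$ have distance at least $\rho$. It is relatively dense in $F$ if there is $R$ such that every point of $F$ is within distance $R$ of a point of $X$. It is a Delone set in $F$ if it is both.

The set $\mathbb Z$ is Delone in $\mathbb R$. Uniform discreteness of the difference set $X-X$ is an additional demand. The set $X=\{n+\frac1{|n|+2}:n\in\mathbb Z\}$ is Delone, since consecutive points have distance between $\frac56$ and $\frac76$. But for $n\ge0$ the consecutive differences are $1-\frac1{(n+2)(n+3)}$; these are distinct and tend to $1$, so $X-X$ is not uniformly discrete.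

**Theorem 2.**

1. If $\lambda\in\{0,1\}$ then $Q_\lambda=\{0,1\}$. If $\lambda\in(0,1)$ then $Q_\lambda$ is a dense subset of $[0,1]$.
2. If $\lambda\notin[0,1]$ is not sPV, then $Q_\lambda$ is dense in $F$.
3. If $\lambda\notin[0,1]$ is sPV, then $Q_\lambda$ is a Delone set in $F$, its minimal distance is exactly $1$, and $Q_\lambda-Q_\lambda$ is uniformly discrete.

**Theorem 3.** Let $\lambda\ne0,1$ be an algebraic integer. Then $Q_\lambda=\{0,1\}\cup X_\lambda$, where $X_\lambda$ is the set of all $\alpha\in\mathbb Z[\lambda]$ such that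

- (i) $\alpha^{(\tau)}\in(0,1)$ for every $\tau\in S$;
- (ii) $\alpha\in\{0,1\}+\lambda\mathbb Z[\lambda]$;
- (iii) $\alpha\in\{0,1\}+(1-\lambda)\mathbb Z[\lambda]$.

**Remark.** If $S\neq\emptyset$, then $0$ and $1$ violate (i), so $Q_\lambda\setminus\{0,1\}=X_\lambda$. For sPV $\lambda\notin[0,1]$ with $S\neq\emptyset$ this describes $Q_\lambda\setminus\{0,1\}$ by the window $(0,1)^S$ and congruence conditions. If $S=\emptyset$, then (i) is void and $0,1$ satisfy (ii) and (iii), so $Q_\lambda=X_\lambda$.

Some instances of Theorem 3:

- For $\lambda=2$: (ii) reads $\alpha\in\{0,1\}+2\mathbb Z$, which always holds, and (iii) is void. So $Q_2=\mathbb Z$, as we found.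
- For $\lambda=3$: (ii) says $\alpha\equiv0,1\pmod3$ and (iii) says nothing, so $Q_3=\{n:n\equiv0,1\bmod3\}$. By hand: $3x-2y\equiv y\pmod3$ shows that no other integers occur. Conversely, from $a$ and $a+1$ one makes $3(a+1)-2a=a+3$ and $3a-2(a+1)=a-2$, then $3a-2(a-2)=a+4$ and $3(a+1)-2(a+3)=a-3$; so the pairs $\{a+3,a+4\}$ and $\{a-3,a-2\}$ follow from $\{a,a+1\}$.
- For $\lambda=\frac{3+\sqrt5}2$: $m(0)=1$ and $m(1)=-1$, so $\lambda$ and $1-\lambda$ are units and the congruences are void. So $Q_\lambda\setminus\{0,1\}$ consists of all $a+b\lambda$ with $0<a+b\lambda'<1$. For each integer $b\neq0$ there is exactly one such $a$, as $\lambda'$ is irrational, and none for $b=0$. Taking $b=-2,-1,1,2,3,4$ gives $1-2\lambda$, $1-\lambda$, $\lambda$, $2\lambda$, $3\lambda-1$, $4\lambda-1$. Together with $0$ and $1$ these are approximately $-4.236,\,-1.618,\,0,\,1,\,2.618,\,5.236,\,6.854,\,9.472$.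
- For the cubic of Section 2, again $m(0)=1$ and $m(1)=-1$, so $\lambda$ and $1-\lambda$ are units, and the element $(\lambda-1)(\lambda-4)$ does belong to $Q_\lambda$.

**Theorem 2 implies Theorem 1.** The numbers $0,1$ are sPV, and $Q_0=Q_1=\{0,1\}$ is discrete. A number $\lambda\in(0,1)$ is never sPV: otherwise all its conjugates would lie in $(0,1)$, and its norm would be a nonzero integer of absolute value $<1$. For such $\lambda$, $Q_\lambda$ is not discrete by part 1. For $\lambda\notin[0,1]$, part 2 gives a non-discrete set when $\lambda$ is not sPV, and part 3 a discrete one when $\lambda$ is sPV. It remains to prove Theorems 2 and 3.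

## 4. Recognizing the polynomials in $\mathcal Q$

By (2), membership in $Q_\lambda$ is a question about $\mathcal Q$. Its inductive definition is inconvenient. The next lemma replaces it by an inequality.

**Lemma 1.** $\mathcal Q=\{0,1\}\cup\{f\in\mathbb Z[x]:0<f<1\text{ on }(0,1)\}$.

For instance $3x(1-x)$, with maximum $\frac34$, is in $\mathcal Q$, while $4x(1-x)$, which equals $1$ at $\frac12$, is not.

**Step 0: the inclusion $\subseteq$.** We check that the right side, which contains $0$ and $1$, is closed under the operation. Let $f,g$ be in it and $t\in(0,1)$. Then $tf(t)+(1-t)g(t)\in[0,1]$. If this value is $0$ for some $t$, then $f(t)=g(t)=0$; the only member of the right side with a zero in $(0,1)$ is the constant $0$, so $f\equiv g\equiv0$ and the result is the constant $0$. If the value is $1$ for some $t$, then $f(t)=g(t)=1$, so $f\equiv g\equiv1$ and the result is $1$. Otherwise the result lies strictly between $0$ and $1$ on $(0,1)$.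

**Step 1: a supply of elements of $\mathcal Q$.** We claim that if $0\le c_k\le\binom nk$ are integers, then $\sum_{k=0}^nc_kx^k(1-x)^{n-k}\in\mathcal Q$. For a word $s\in\{0,1\}^n$ let $|s|$ be its number of ones. Choose $A\subseteq\{0,1\}^n$ with exactly $c_k$ words having $k$ ones; this is possible since there are $\binom nk$ such words. The sum is then
$$f_A=\sum_{s\in A}x^{|s|}(1-x)^{n-|s|}.$$
We show by induction on $n$ that $f_A\in\mathcal Q$ for every $A$. For $n=0$, $f_A$ is $0$ or $1$. For $n\ge1$, sort the words by their first letter: with $A_b=\{s':bs'\in A\}\subseteq\{0,1\}^{n-1}$ we have $f_A=xf_{A_1}+(1-x)f_{A_0}$, which is in $\mathcal Q$ by induction.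

**Step 2: positive polynomials have positive Bernstein coefficients.** This will give the lower bounds on the $c_k$. Let $u\in\mathbb R[x]$ with $u>0$ on $I$. We claim that for all large $n$, $u=\sum_kb_k\binom nkx^k(1-x)^{n-k}$ with all $b_k>0$. For $n\ge j$ we expand $x^j=x^j(x+(1-x))^{n-j}$ to get
$$x^j=\sum_{k=j}^n\binom{n-j}{k-j}x^k(1-x)^{n-k}=\sum_{k=0}^n\frac{k(k-1)\cdots(k-j+1)}{n(n-1)\cdots(n-j+1)}\binom nkx^k(1-x)^{n-k}.\tag{3}$$
For fixed $i$ and $0\le k\le n$,
$$\Bigl|\frac{k-i}{n-i}-\frac kn\Bigr|=\frac{i(n-k)}{n(n-i)}\le\frac i{n-i},$$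
so the quotient in (3) is $(k/n)^j+O(1/n)$ uniformly in $k$. Summing over the finitely many monomials of $u$, we obtain $b_k=u(k/n)+O(1/n)$ uniformly in $k$. Since $u$ has a positive minimum on $I$, all $b_k$ are positive for large $n$.

**Step 3: the inclusion $\supseteq$.** Let $f\in\mathbb Z[x]$ with $0<f<1$ on $(0,1)$. By the first form of (3), for each $n\ge\deg f$ we can write $f=\sum_kc_kx^k(1-x)^{n-k}$ with $c_k\in\mathbb Z$. The $n+1$ polynomials $x^k(1-x)^{n-k}$ span the $(n+1)$-dimensional space of polynomials of degree $\le n$, so they form a basis and the $c_k$ are unique.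

Write $f=x^a(1-x)^bu$ with $u(0),u(1)\ne0$. Then $u>0$ on $(0,1)$, so $u\ge0$ at the endpoints by continuity, and there $u\neq0$; so $u>0$ on $I$. Apply Step 2 to $u$ in degree $n-a-b$ and multiply by $x^a(1-x)^b$. This represents $f$ in degree $n$ with nonnegative coefficients, which by uniqueness are the $c_k$. So all $c_k\ge0$ for large $n$. The polynomial $1-f=\sum_k\bigl(\binom nk-c_k\bigr)x^k(1-x)^{n-k}$ also lies strictly between $0$ and $1$ on $(0,1)$, so the same argument gives $c_k\le\binom nk$ for large $n$. By Step 1, $f\in\mathcal Q$. $\square$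

For $f=3x(1-x)$ one sees why $n$ must grow: in degree $2$ the coefficient $3$ exceeds $\binom21=2$, but in degree $3$ we have $f=3x^2(1-x)+3x(1-x)^2$, and $3\le\binom31=\binom32$.

## 5. Uniform approximation by integer polynomials

An element $\alpha=g(\lambda)$ does not determine $g$: we may add any multiple of $m$. So $\alpha\in Q_\lambda$ holds if some polynomial in $g+m\mathbb Z[x]$ lies strictly between $0$ and $1$ on $(0,1)$. For example, with $\lambda=\frac{3+\sqrt5}2$ and $\alpha=2\lambda$, the polynomial $2x$ is not in $\mathcal Q$, but $2x+m=x^2-x+1=1-w$ is. Hence $2\lambda\in Q_\lambda$.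

To do this in general we need multiples of $m$ in $\mathbb Z[x]$ that approximate a prescribed continuous function on $I$. There are obvious constraints: a multiple of $q$ vanishes where $q$ does. The lemma says that, for monic $q$ with $\|q\|<1$, there is no other constraint.

**Lemma 2.** Let $q\in\mathbb Z[x]$ be monic of degree $D\ge1$ with $\|q\|<1$, and let $\varphi:I\to\mathbb R$ be continuous and vanish at all zeros of $q$ in $I$. For every $\eta>0$ there is $p\in q\mathbb Z[x]$ with $\|p-\varphi\|<\eta$.

Rounding the coefficients of a Weierstrass approximation to integers is useless as it stands, because the rounding errors multiply the functions $x^i$, which do not become small at $1$. The remedy is to expand in powers of $q$, and to arrange that only high powers occur.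

**Step 1: a real approximation divisible by a high power of $q$.** Choose $M\ge1$ with $D\|q\|^M/(1-\|q\|)<\eta/3$. Let $\varphi_1=\operatorname{sgn}(\varphi)\max(|\varphi|-\eta/4,0)$. It is continuous, $\|\varphi-\varphi_1\|\le\eta/4$, and it vanishes wherever $|\varphi|\le\eta/4$, in particular on a neighborhood in $I$ of the zeros of $q$. So $\varphi_1/q^M$, set equal to $0$ at those zeros, is continuous on $I$. By the Weierstrass theorem there is $u\in\mathbb R[x]$ with $\|u-\varphi_1/q^M\|<\eta/3$. As $\|q^M\|\le1$, we get $\|q^Mu-\varphi_1\|<\eta/3$.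

**Step 2: rounding in base $q$.** Dividing repeatedly by the monic polynomial $q$, write $u=\sum_{j\ge0}\sum_{0\le i<D}a_{ij}x^iq^j$, a finite sum with $a_{ij}\in\mathbb R$. Let $v=\sum\lfloor a_{ij}\rfloor x^iq^j\in\mathbb Z[x]$. The coefficients of $u-v$ in this expansion are in $[0,1)$, and $|x^i|\le1$ on $I$, so
$$\|q^M(u-v)\|\le\sum_{j\ge0}D\|q\|^{M+j}=\frac{D\|q\|^M}{1-\|q\|}<\frac\eta3.$$

**Step 3: conclusion.** Put $p=q^Mv$, which is in $q\mathbb Z[x]$ since $M\ge1$. Then $\|p-\varphi\|<\frac\eta3+\frac\eta3+\frac\eta4<\eta$. $\square$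

## 6. Which elements of $\mathbb Z[\lambda]$ lie in $Q_\lambda$

We prove Theorem 3. Let $\lambda\neq0,1$ be an algebraic integer. Since $m$ is irreducible and is neither $x$ nor $x-1$, we have $m(0)\ne0$ and $m(1)\neq0$.

**Step 1: the conditions are necessary.** Let $\alpha=f(\lambda)$ with $f\in\mathcal Q$ and $\alpha\ne0,1$. Then $f$ is not the constant $0$ or $1$, so $0<f<1$ on $(0,1)$ by Lemma 1, and $\alpha^{(\tau)}=f(\tau)\in(0,1)$ for $\tau\in S$. By continuity $f(0),f(1)\in\mathbb Z\cap[0,1]=\{0,1\}$. Since $f-f(0)\in x\mathbb Z[x]$ and $f-f(1)\in(1-x)\mathbb Z[x]$, we get $\alpha-f(0)\in\lambda\mathbb Z[\lambda]$ and $\alpha-f(1)\in(1-\lambda)\mathbb Z[\lambda]$.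

For the converse, let $\alpha=g(\lambda)$ satisfy (i)–(iii), where $g\in\mathbb Z[x]$, with $\alpha-\varepsilon_0\in\lambda\mathbb Z[\lambda]$ and $\alpha-\varepsilon_1\in(1-\lambda)\mathbb Z[\lambda]$, $\varepsilon_0,\varepsilon_1\in\{0,1\}$. We look for $f\in\mathcal Q$ in $g+m\mathbb Z[x]$.

**Step 2: correct values at $0$ and $1$.** Any $f\in\mathcal Q$ has $f(0),f(1)\in\{0,1\}$, so we first arrange this for $g$. By (ii) there is $h\in\mathbb Z[x]$ with $g(\lambda)-\varepsilon_0=\lambda h(\lambda)$, hence $g-\varepsilon_0-xh\in m\mathbb Z[x]$, and at $x=0$ this gives $g(0)\equiv\varepsilon_0\pmod{m(0)}$. In the same way (iii) gives $g(1)\equiv\varepsilon_1\pmod{m(1)}$. The polynomial $m\cdot(a+(b-a)x)$ with $a,b\in\mathbb Z$ takes the values $m(0)a$ at $0$ and $m(1)b$ at $1$. Adding it to $g$ with suitable $a,b$ we may assume $g(0)=\varepsilon_0$ and $g(1)=\varepsilon_1$, without changing $g(\lambda)=\alpha$.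

At this point one is tempted to choose a continuous $h:I\to[0,1]$ that agrees with $g$ on $\{0,1\}\cup S$ and lies strictly between $0$ and $1$ inside, and to use Lemma 2 to find $p\in m\mathbb Z[x]$ with $g+p$ uniformly close to $h$. This fails at the ends of the interval. There $h$ equals $0$ or $1$, so there is no margin, and an error of size $\eta$ can push $g+p$ out of $[0,1]$ next to an endpoint, however small $\eta$ is. The remedy is to approximate not $f$ but its quotient by $w$, after subtracting a linear polynomial with the right values at the endpoints.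

**Step 3: dividing by $w$.** Put $e=\varepsilon_0+(\varepsilon_1-\varepsilon_0)x$. Then $g-e$ vanishes at $0$ and $1$, so $g-e=w\,c_0$ with $c_0\in\mathbb Z[x]$. Adding to $c_0$ a polynomial $m\cdot(a+(b-a)x)$ changes $g=e+wc_0$ by a multiple of $m$ and keeps $g(0),g(1)$. It changes $c_0(0)$ by $m(0)a$ and $c_0(1)$ by $m(1)b$. Since $m(0),m(1)\neq0$, we may therefore assume, for $k\in\{0,1\}$,
$$c_0(k)\ge1\ \text{ if }\varepsilon_k=0,\qquad c_0(k)\le-1\ \text{ if }\varepsilon_k=1.\tag{4}$$

**Step 4: the target strip for the quotient.** On $(0,1)$ let $L=-e/w$ and $U=(1-e)/w$. Then $U-L=1/w>0$, and for $c\in\mathbb R[x]$,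
$$0<e+wc<1\ \text{on }(0,1)\iff L<c<U\ \text{on }(0,1).\tag{5}$$
We check that $L$ and $U$ extend continuously to $I$ with values in $[-\infty,\infty]$.

- If $\varepsilon_0=0$, then $e=\varepsilon_1x$, so $L=-\varepsilon_1/(1-x)$ and $U=(1-\varepsilon_1x)/w$; thus $L(0)=-\varepsilon_1$ and $U(0)=+\infty$.
- If $\varepsilon_0=1$, then $1-e=(1-\varepsilon_1)x$, so $U=(1-\varepsilon_1)/(1-x)$; thus $U(0)=1-\varepsilon_1$, and $L(0)=-\infty$ because $e(0)=1$.
- If $\varepsilon_1=0$, then $e=\varepsilon_0(1-x)$, so $L=-\varepsilon_0/x$; thus $L(1)=-\varepsilon_0$, and $U(1)=+\infty$ because $1-e(1)=1$.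
- If $\varepsilon_1=1$, then $1-e=(1-\varepsilon_0)(1-x)$, so $U=(1-\varepsilon_0)/x$; thus $U(1)=1-\varepsilon_0$, and $L(1)=-\infty$ because $e(1)=1$.

In each case $L<U$ at the endpoint, so $L<U$ on all of $I$. By (4), $L<c_0<U$ at $0$ and $1$: where $\varepsilon_k=0$, the lower bound $L(k)$ is $0$ or $-1$, $U(k)=+\infty$, and $c_0(k)\ge1$; where $\varepsilon_k=1$, $L(k)=-\infty$, the upper bound $U(k)$ is $0$ or $1$, and $c_0(k)\le-1$. For $\tau\in S$ we have $e(\tau)+w(\tau)c_0(\tau)=g(\tau)=\alpha^{(\tau)}\in(0,1)$ by (i), so $L(\tau)<c_0(\tau)<U(\tau)$. Thus, with $P=\{0,1\}\cup S$,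
$$L<c_0<U\quad\text{on }P.\tag{6}$$

In the example $2\lambda$ above, $f=1-w$ has $e=1$ and $c=-1$; the strip is $-1/w<c<0$.

**Step 5: a continuous function in the strip through the prescribed values.** We construct a continuous $\psi:I\to\mathbb R$ with $L<\psi<U$ on $I$ and $\psi=c_0$ on $P$. For each $x_0\in I$ choose $y_{x_0}\in\mathbb R$ with $L(x_0)<y_{x_0}<U(x_0)$, taking $y_{x_0}=c_0(x_0)$ if $x_0\in P$; this is allowed by (6). By continuity $L<y_{x_0}<U$ on an open neighborhood $N_{x_0}$ of $x_0$ in $I$, which we shrink so that it contains no point of $P\setminus\{x_0\}$. Take a finite subcover of $I$ and a partition of unity $(\chi_j)$ subordinate to it, and let $\psi=\sum_j\chi_jy_j$. At each point, $\psi$ is a convex combination of numbers strictly between $L$ and $U$, so $L<\psi<U$. A point $x_0\in P$ lies in no neighborhood except $N_{x_0}$, so only $N_{x_0}$ contributes there and $\psi(x_0)=c_0(x_0)$.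

**Step 6: approximating by an integer polynomial.** The functions $\psi-L$ and $U-\psi$ are continuous from the compact set $I$ to $(0,\infty]$, so both are $\ge\eta$ for some real $\eta>0$. This is the margin that was missing before Step 3. Let $q=m\cdot(x(x-1))^N$ with $N\ge1$ so large that $\|m\|4^{-N}<1$. Then $q$ is a monic integer polynomial with $\|q\|<1$. Its zero set in $I$ is $P$, because $m(0),m(1)\ne0$. The function $\psi-c_0$ vanishes on $P$, so Lemma 2 gives $p\in q\mathbb Z[x]\subset m\mathbb Z[x]$ with $\|p-(\psi-c_0)\|<\eta$.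

Put $c=c_0+p$ and $f=e+wc\in\mathbb Z[x]$. Then $\|c-\psi\|<\eta$, so $L<c<U$, and $f\in\mathcal Q$ by (5) and Lemma 1. Since $p(\lambda)=0$,
$$f(\lambda)=e(\lambda)+w(\lambda)c_0(\lambda)=g(\lambda)=\alpha.$$
Hence $\alpha\in Q_\lambda$, and Theorem 3 is proved. $\square$

## 7. Ideals of $\mathbb Z[\lambda]$ seen through some of the conjugates

With Theorem 3 available, we need elements of $\mathbb Z[\lambda]$ with prescribed approximate values at $\lambda$ and at the points of $S$. The next lemma provides them whenever at least one conjugate is left out.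

We use the structure theorem for closed subgroups: a closed subgroup $H$ of a finite-dimensional real vector space $A$ contains a largest linear subspace $V$, and $H/V$ is a discrete subgroup of $A/V$. For instance, $H=\mathbb R\times\mathbb Z\subset\mathbb R^2$ has $V=\mathbb R\times0$.

**Lemma 3.** Let $\lambda$ be an algebraic integer of degree $d$. Let $T\neq\emptyset$ be a set of roots of $m$, containing at most one of each pair of complex conjugate roots, such that $T\cup\overline T$ is not the set of all roots of $m$. Let $A=\prod_{\tau\in T}F_\tau$, where $F_\tau=\mathbb R$ if $\tau\in\mathbb R$ and $F_\tau=\mathbb C$ otherwise, and $\iota(\alpha)=(\alpha^{(\tau)})_{\tau\in T}$. Then $\iota(J)$ is dense in $A$ for every nonzero ideal $J$ of $\mathbb Z[\lambda]$.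

For $\lambda=1+\sqrt2$, $T=\{\lambda\}$ and $J=\mathbb Z[\lambda]$ this is the density of $\mathbb Z[\sqrt2]$ in $\mathbb R$.

**Step 1: nonzero elements of $J$ with small image.** Let $\Delta=\dim_{\mathbb R}A=|T\cup\overline T|$, so $1\le\Delta\le d-1$, while $\mathbb Z[\lambda]\cong\mathbb Z^d$ with basis $1,\lambda,\dots,\lambda^{d-1}$. The $N^d$ elements with coordinates in $\{0,\dots,N-1\}$ have images in a box of side $O(N)$ in $A\cong\mathbb R^\Delta$. Cut each side into $k=\lceil N^{d/\Delta}\rceil-1$ equal parts. As $k^\Delta<N^d$, two of the images lie in the same small box, so at distance $O(N/k)=O(N^{1-d/\Delta})$, which tends to $0$ as $N\to\infty$. Their differences give nonzero $\alpha_n\in\mathbb Z[\lambda]$ with $\iota(\alpha_n)\to0$. Fix $0\ne\beta\in J$. Then $0\ne\beta\alpha_n\in J$ and $\iota(\beta\alpha_n)\to0$.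

**Step 2: the largest subspace in the closure is an ideal of $A$.** Let $H$ be the closure of $\iota(J)$, a closed subgroup of $A$, and let $V$ be as in the structure theorem. Since $J$ is an ideal and multiplication by $\iota(\lambda)$ is continuous on $A$, we have $\iota(\lambda)H\subseteq H$. So $V+\iota(\lambda)V$ is a linear subspace contained in $H$; since $V$ is the largest one, $\iota(\lambda)V\subseteq V$. Hence $V$ is stable under multiplication by every element of $\mathbb R[\iota(\lambda)]$, the image of the map $\mathbb R[x]\to A$, $P\mapsto(P(\tau))_{\tau\in T}$. The kernel of this map is generated by the real polynomial $\prod_{\tau\in T\cup\overline T}(x-\tau)$, whose degree is $\dim A$. So the image has dimension $\dim A$, the map is onto, and $V$ is an ideal of $A$. An ideal of a finite product of fields is a product of some of the factors: $V=\prod_{\tau\in T'}F_\tau$ for some $T'\subseteq T$.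

**Step 3: no factor is missing.** Suppose $\tau\in T\setminus T'$. The images of $\iota(\beta\alpha_n)$ in the discrete group $H/V$ tend to $0$, so they are eventually $0$, that is, $\iota(\beta\alpha_n)\in V$. Then the $\tau$-coordinate vanishes: $(\beta\alpha_n)^{(\tau)}=0$, contradicting $\beta\alpha_n\neq0$. So $T'=T$ and $V=H=A$. $\square$

## 8. Parameters in $[0,1]$ and algebraic integers with a bad conjugate

**Part 1 of Theorem 2.** For $\lambda\in\{0,1\}$ the operation returns one of its arguments, so $Q_\lambda=\{0,1\}$. Let $\lambda\in(0,1)$. Then $[0,1]$ is closed under the operation, so $Q_\lambda\subset[0,1]$. By Step 1 of Lemma 1 (the polynomials $f_A$), $Q_\lambda$ contains every sum of a subfamily of the $2^n$ numbers $\lambda^{|s|}(1-\lambda)^{n-|s|}$, $s\in\{0,1\}^n$. Their total is $1$, and each is at most $\max(\lambda,1-\lambda)^n$. Adding them one at a time we go from $0$ to $1$ in steps of at most this size, which tends to $0$ as $n\to\infty$. Hence $Q_\lambda$ is dense in $[0,1]$.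

**Part 2 of Theorem 2, $\lambda\notin[0,1]$ an algebraic integer that is not sPV.** By definition of sPV there is a conjugate $\mu\notin\{\lambda,\overline\lambda\}\cup(0,1)$. Let $T=\{\lambda\}\cup S$. The elements of $S$ are real, so $T$ contains at most one of each complex conjugate pair. Moreover $\mu\notin T\cup\overline T=\{\lambda,\overline\lambda\}\cup S$. So Lemma 3 applies, with $A=F\times\mathbb R^S$, to the ideal $J=\lambda(1-\lambda)\mathbb Z[\lambda]$, which is nonzero. Given $z\in F$ and $\varepsilon>0$, there is $\alpha\in J$ with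
$$|\alpha-z|<\varepsilon\qquad\text{and}\qquad|\alpha^{(\tau)}-\tfrac12|<\tfrac14\ \text{ for all }\tau\in S.$$
This $\alpha$ satisfies (i) of Theorem 3, and (ii), (iii) with residue $0$. So $\alpha\in Q_\lambda$, and $Q_\lambda$ is dense in $F$.

## 9. Parameters that are not algebraic integers

**Part 2 of Theorem 2, $\lambda\notin[0,1]$ not an algebraic integer.** Now there is no monic $m$, and the value $f(\lambda)$ must be steered by approximation. Let $K=I\cup\{\lambda\}$. The plan is to round in base $q$ as in Lemma 2, but with errors controlled on $K$ instead of $I$: this requires a monic $q\in\mathbb Z[x]$ that is small on $I$ and at $\lambda$. We also need $q(\lambda)\ne0$, since multiples of $q^M$ must reach all values at $\lambda$.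

**Step 1: the base polynomial.** We claim that there is a monic $q\in\mathbb Z[x]$ of positive degree with $|q|<1$ on $K$ and $q(\lambda)\ne0$. For $\lambda=\frac32$ the polynomial $x(x-1)$ will do, since its value there is $\frac34$. In general we start from a real polynomial and repair its coefficients.

Let $G=(x-\lambda)(x-\overline\lambda)(x(x-1))^N$ if $\lambda\notin\mathbb R$, and $G=(x-\lambda)(x(x-1))^N$ if $\lambda\in\mathbb R$. For large $N$ this is a real monic polynomial with $G(\lambda)=0$ and $|G|\le\delta$ on $K$ for some $\delta\in(0,1)$, because $|x(x-1)|^N\le4^{-N}$ on $I$. Let $D=\deg G$ and $C=\sum_{i<D}\max(1,|\lambda|)^i$, so that $\sum_{i<D}|x|^i\le C$ on $K$. Choose $j_0\ge1$ with $C\delta^{j_0}/(1-\delta)<\frac18$.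

First we make the high coefficients integral. Let $k>j_0$ and start with $G^k$. For $\ell=kD-1,kD-2,\dots,j_0D$ in turn, write $\ell=jD+i$ with $0\le i<D$ and subtract $\gamma x^iG^j$, where $\gamma\in[0,1)$ is the fractional part of the current coefficient of $x^\ell$. As $x^iG^j$ is monic of degree $\ell$, this makes the coefficient of $x^\ell$ an integer and leaves the higher coefficients alone. The result $P_k$ is monic of degree $kD$ and has integer coefficients in all degrees $\ge j_0D$. Each pair $(i,j)$ with $j_0\le j<k$ was used once, so on $K$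
$$|P_k|\le\delta^k+\sum_{j\ge j_0}C\delta^j=\delta^k+\frac{C\delta^{j_0}}{1-\delta}<\delta^k+\frac18 .$$

The low coefficients are handled by a difference. Write $P_k=A_k+B_k$ with $A_k\in\mathbb Z[x]$, $\deg B_k<j_0D$, and all coefficients of $B_k$ in $[0,1)$. The number $j_0D$ of coefficients of $B_k$ does not depend on $k$. So the $B_k$ lie in a bounded subset of a fixed finite-dimensional space, and by compactness there are $k<l$ with $\delta^k\le\frac18$ and $|B_k-B_l|<\frac18$ on $K$. Put $q=A_l-A_k$. Since $A_l$ and $A_k$ are monic of degrees $lD>kD$, $q$ is monic in $\mathbb Z[x]$ of degree $lD$. On $K$,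
$$|q|\le|P_l|+|P_k|+|B_k-B_l|<\tfrac14+\tfrac14+\tfrac18<1.$$
Finally $q(\lambda)\ne0$, because $\lambda$ is not an algebraic integer. This proves the claim.

**Step 2: a real polynomial that is small on $I$ and has a prescribed value at $\lambda$.** Fix $q$ as in the claim. From now on let $D=\deg q$, $\theta=\max_K|q|$, so that $0<\theta<1$, and $C=\sum_{i<D}\max(1,|\lambda|)^i$ with this new $D$. Let $z\in F$ and $0<\varepsilon\le\frac12$, and choose $M$ with $C\theta^M/(1-\theta)<\varepsilon$. We want $u\in\mathbb R[x]$ with
$$\|q^Mu\|<\tfrac12,\qquad q(\lambda)^Mu(\lambda)=z.\tag{7}$$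
Let $T_n$ be the Chebyshev polynomials, $T_n(\cos t)=\cos nt$. Then $|T_n(2x-1)|\le1$ on $I$. On the other hand $2\lambda-1\notin[-1,1]$, so we can write $2\lambda-1=(s+s^{-1})/2$ with $|s|>1$, and $T_n(2\lambda-1)=(s^n+s^{-n})/2$. Hence $|T_n(2\lambda-1)|\to\infty$. For large $n$ choose real $a_n,b_n$ with
$$a_n+b_n\lambda=z\,q(\lambda)^{-M}\,T_n(2\lambda-1)^{-1},$$
with $b_n=0$ if $\lambda\in\mathbb R$. This is possible: if $\lambda\notin\mathbb R$, then $1,\lambda$ is a real basis of $\mathbb C$, and if $\lambda\in\mathbb R$, then the right side is real. The right side tends to $0$, so $a_n,b_n\to0$. Put $u=(a_n+b_nx)T_n(2x-1)$. On $I$ we have $|q^Mu|\le|a_n|+|b_n|$, which is less than $\frac12$ for $n$ large, and the second part of (7) holds by the choice of $a_n,b_n$.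

**Step 3: rounding.** Expand $u=\sum a_{ij}x^iq^j$, a finite sum with $a_{ij}\in\mathbb R$ and $0\le i<D$, and let $v=\sum\lfloor a_{ij}\rfloor x^iq^j\in\mathbb Z[x]$. On $K$,
$$|q^M(u-v)|\le\sum_{j\ge0}C\theta^{M+j}=\frac{C\theta^M}{1-\theta}<\varepsilon .$$
So $c=q^Mv\in\mathbb Z[x]$ satisfies $\|c\|<\frac12+\varepsilon\le1$ and $|c(\lambda)-z|<\varepsilon$, by (7).

**Step 4: conclusion.** The polynomial $f=w(1+c)\in\mathbb Z[x]$ satisfies $0<f<2w\le\frac12$ on $(0,1)$, because $0<1+c<2$ on $I$. By Lemma 1, $f\in\mathcal Q$, so $w(\lambda)(1+c(\lambda))\in Q_\lambda$. As $z$ and $\varepsilon$ vary, the numbers $c(\lambda)$ obtained are dense in $F$. Since $w(\lambda)=\lambda(1-\lambda)$ is a nonzero element of $F$, the map $t\mapsto w(\lambda)(1+t)$ is a homeomorphism of $F$, so $Q_\lambda$ is dense in $F$. This completes part 2.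

## 10. Strong PV parameters: spacing and relative density

**Part 3 of Theorem 2, $\lambda\notin[0,1]$ sPV.** The conjugates of $\lambda$ are $\lambda$, $\overline\lambda$ and the elements of $S$, and $\lambda,\overline\lambda\notin S$. Let $s=|S|$ and $r=\dim_{\mathbb R}F$, so that $d=r+s$.

**Step 1: the minimal distance is $1$.** This is the computation of Section 1 in general. Let $\alpha\ne\beta$ be in $Q_\lambda$. For $\tau\in S$ we have $\alpha^{(\tau)},\beta^{(\tau)}\in[0,1]$, because $f(\tau)\in[0,1]$ for $f\in\mathcal Q$. So $|(\alpha-\beta)^{(\tau)}|\le1$. The norm of $\alpha-\beta$ is a nonzero rational integer. In it the roots $\lambda,\overline\lambda$ contribute the absolute value $|\alpha-\beta|^r$, whether $r=1$ or $r=2$. Hence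
$$1\le|\alpha-\beta|^r\prod_{\tau\in S}|(\alpha-\beta)^{(\tau)}|\le|\alpha-\beta|^r .$$
So $|\alpha-\beta|\ge1$, with equality for $\{\alpha,\beta\}=\{0,1\}$. In particular $Q_\lambda$ is discrete, and uniformly so.

**Step 2: the difference set.** Let $\gamma\ne\gamma'$ be in $Q_\lambda-Q_\lambda$. For $\tau\in S$ the numbers $\gamma^{(\tau)},\gamma'^{(\tau)}$ lie in $[-1,1]$, so $|(\gamma-\gamma')^{(\tau)}|\le2$. The norm of $\gamma-\gamma'$ gives $1\le|\gamma-\gamma'|^r2^s$, that is, $|\gamma-\gamma'|\ge2^{-s/r}$. Hence $Q_\lambda-Q_\lambda$ is uniformly discrete.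

**Step 3: $J=\lambda(1-\lambda)\mathbb Z[\lambda]$ is a full lattice in $F\times\mathbb R^S$.** To find points of $Q_\lambda$ near any $z\in F$ we shall use Theorem 3 for elements of $J$, as in Section 8; Lemma 3 no longer applies to $\{\lambda\}\cup S$, since no conjugate is left out, and a lattice takes its place. The real linear map
$$\{P\in\mathbb R[x]:\deg P<d\}\to F\times\mathbb R^S,\qquad P\mapsto\bigl(P(\lambda),(P(\tau))_{\tau\in S}\bigr)$$
is injective: a real polynomial in the kernel vanishes at $\lambda$, $\overline\lambda$ and $S$, so it is a multiple of $m$, and its degree is $<d$. Both sides have dimension $d=r+s$, so the map is an isomorphism. Hence $\mathbb Z[\lambda]$, which corresponds to the integer polynomials of degree $<d$, embeds as a full lattice. Multiplication by $\lambda(1-\lambda)\ne0$ is injective on $\mathbb Z[\lambda]\cong\mathbb Z^d$, so $J$ has rank $d$ and finite index, and is a full lattice as well. So there is $R$ such that every point of $F\times\mathbb R^S$ is within $R$, in each coordinate, of a point of the image of $J$.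

**Step 4: finitely many corrections.** The lattice gives elements whose $S$-conjugates are bounded by $R$, but we need them in $(0,1)$. We claim that there are $\ell_1,\dots,\ell_t\in J$ such that for every $y\in[-R,R]^S$ some $j$ has $y+(\ell_j^{(\tau)})_{\tau\in S}\in(0,1)^S$. If $s=0$ take $t=1$ and $\ell_1=0$. If $s\ge1$, apply Lemma 3 with $T=S$, which omits $\lambda$: the vectors $(\ell^{(\tau)})_{\tau\in S}$ with $\ell\in J$ are dense in $\mathbb R^S$. So for every $y$ there is $\ell\in J$ with $\ell^{(\tau)}$ as close as we like to $\frac12-y_\tau$ for all $\tau$; that is, $y$ lies in the open set $(0,1)^S-(\ell^{(\tau)})_\tau$. Finitely many of these open sets cover the compact set $[-R,R]^S$.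

**Step 5: relative density.** Let $z\in F$. By Step 3, applied to the point $(z,0)$, there is $\ell\in J$ with $|\ell-z|\le R$ and $|\ell^{(\tau)}|\le R$ for $\tau\in S$. By Step 4 there is $j$ with $(\ell+\ell_j)^{(\tau)}\in(0,1)$ for all $\tau\in S$. Since $\ell+\ell_j\in J$, conditions (ii) and (iii) of Theorem 3 hold with residue $0$, and (i) holds by the choice of $j$. So $\ell+\ell_j\in Q_\lambda$, and
$$|\ell+\ell_j-z|\le R+\max_i|\ell_i| ,$$
a bound that does not depend on $z$. So $Q_\lambda$ is relatively dense in $F$ and, by Step 1, Delone. This proves part 3, and with it Theorem 2 and Theorem 1: Conjecture 2.1 is true, and $\mathcal D$ is exactly the set of strong PV numbers. $\blacksquare$
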